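# Convex mappings of complex $\ell^p$ balls for $2<p<\infty$

## 1. Boundedness above exponent two: three statements

**Theorem 1.** Let $n\ge 2$ and $2<p<\infty$, and let
$$B_p=\Big\{z=(z_1,\dots,z_n)\in\mathbb C^n:\ \sum_{j=1}^n|z_j|^p<1\Big\}.$$
Call a holomorphic mapping $F:B_p\to\mathbb C^n$ a *convex mapping on $B_p$* if $F$ is biholomorphic onto its image and $F(B_p)$ is a convex domain. Then every convex mapping $F$ on $B_p$ is bounded, that is, $F(B_p)$ is a bounded subset of $\mathbb C^n$.

Two companion statements allow a different exponent for each variable. For $p_1,\dots,p_n\in[2,\infty)$ put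
$$B=B_{p_1,\dots,p_n}=\Big\{z\in\mathbb C^n:\ \sum_{j=1}^n|z_j|^{p_j}<1\Big\},$$
and define convex mappings on $B$ in the same way.

**Theorem 2.** Let $n\ge2$ and $p_1,\dots,p_n\in[2,\infty)$. Every convex mapping on $B_{p_1,\dots,p_n}$ is bounded if and only if $\min_jp_j>2$.

**Theorem 3.** Let $n\ge 2$ and let all $p_j\in(2,\infty)$. There is $M<\infty$, depending only on $n,p_1,\dots,p_n$, such that every convex mapping $F$ on $B$ with $F(0)=0$ and $DF(0)=I$ satisfies $|F(z)|\le M$ for all $z\in B$.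

Theorem 1 is the case $p_1=\dots=p_n=p$ of the "if" part of Theorem 2. It answers a question posed in the paper "The Roper-Suffridge extension operator and its applications to convex mappings in $\mathbb C^2$" (https://www.ams.org/journals/tran/2018-370-11/S0002-9947-2018-07221-X/S0002-9947-2018-07221-X.pdf): do there exist unbounded convex mappings on $B_p$ when $2<p<\infty$? In plain words, can one reshape $B_p$ holomorphically and injectively into a convex set that reaches infinity? The answer is no, for every $n\ge2$ and every such $p$.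

In Theorem 1 the bound may depend on $F$; it has to, since $F$ can be multiplied by a large constant. Theorem 3 says that once this freedom is removed by fixing $F(0)$ and $DF(0)$, one bound serves all $F$.

A reader who wants only Theorem 1 can put $p_j=p$ everywhere below.

## 2. The disc, the polydisc, the Euclidean ball

We first look at the neighbouring cases, where unbounded convex mappings do exist, and then see what happens if we transplant them to $B_p$.

**One variable.** For $n=1$ each $B_p$ is the unit disc $\mathbb D$, and $z\mapsto\frac{z}{1-z}$ maps it onto the half-plane $\mathrm{Re}\,w>-\frac12$. So the hypothesis $n\ge2$ must be used somewhere.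

**The polydisc ($p=\infty$).** The map $z\mapsto\big(\frac{z_j}{1-z_j}\big)_j$ takes $\mathbb D^n$ onto a product of half-planes, which is convex and unbounded.

**An exponent equal to 2.** The following proposition is the "only if" half of Theorem 2.

**Proposition 1.** If $n\ge2$, all $p_j\in[2,\infty)$ and some $p_j=2$, then there is an unbounded convex mapping on $B$.

*Proof.* After permuting coordinates, $p_1=2$. On $B$ we have $|z_1|<1$, so $\mathrm{Re}(1-z_1)>0$ and the principal branch of powers of $1-z_1$ is available. Put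
$$w_1=\frac{1+z_1}{1-z_1},\qquad w_j=\frac{z_j}{(1-z_1)^{2/p_j}}\quad(j\ge2).$$
Then
$$\mathrm{Re}\,w_1=\frac{1-|z_1|^2}{|1-z_1|^2},\qquad |w_j|^{p_j}=\frac{|z_j|^{p_j}}{|1-z_1|^2},$$
so the inequality $|z_1|^2+\sum_{j\ge2}|z_j|^{p_j}<1$ is equivalent to $\mathrm{Re}\,w_1>\sum_{j\ge2}|w_j|^{p_j}$. Conversely, given $w$ with $\mathrm{Re}\,w_1>\sum_{j\ge 2}|w_j|^{p_j}\ge0$, the formulas $z_1=\frac{w_1-1}{w_1+1}\in\mathbb D$ and $z_j=w_j(1-z_1)^{2/p_j}$ give the unique preimage, and it depends holomorphically on $w$. Hence $B$ is mapped biholomorphically onto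
$$\Big\{w:\ \mathrm{Re}\,w_1>\sum_{j\ge2}|w_j|^{p_j}\Big\}.$$
This set is convex because $\sum_{j\ge 2}|w_j|^{p_j}$ is a convex function, and it contains $(x,0,\dots,0)$ for all $x>0$. $\square$

So Theorem 1 is false at $p=2$ and for the polydisc: the open range $2<p<\infty$ cannot be extended to either endpoint.

**Transplanting the polydisc map.** Let $n=2$, $2<p<\infty$, and restrict $\big(\frac{z_1}{1-z_1},\frac{z_2}{1-z_2}\big)$ to $B_p$. The image is $\Omega=\{|\frac{w_1}{1+w_1}|^p+|\frac{w_2}{1+w_2}|^p<1,\ \mathrm{Re}\,w_j>-\frac12\}$. It is not convex. It contains $(0,c)$ for small $c>0$ and $(x,0)$ for all $x>0$; if it were convex it would contain the midpoints $(\frac x2,\frac c2)$, so that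
$$\Big(\frac{c}{2+c}\Big)^p<1-\Big(\frac{x}{2+x}\Big)^p\longrightarrow0\qquad(x\to\infty),$$
which is absurd.

**Transplanting the ball map.** Let $n=2$, $p\ge 2$, and try $w_1=\frac{1+z_1}{1-z_1}$, $w_2=\frac{z_2}{(1-z_1)^{\alpha}}$ on $B_p$ with $\alpha\in\mathbb R$. The image is $\{\mathrm{Re}\,w_1>0,\ |w_2|<\varrho(w_1)\}$ with
$$\varrho(w_1)=(1-|z_1|^p)^{1/p}\,|1-z_1|^{-\alpha},\qquad 1-z_1=\frac{2}{w_1+1},\qquad 1-|z_1|^2=\frac{4\,\mathrm{Re}\,w_1}{|w_1+1|^2}.$$
If the image is convex, then looking at real positive $w_2$ we see that $\varrho$ is concave. A positive concave function on a whole line is constant, so $\varrho(1+iy)$ does not depend on $y\in\mathbb R$. At $y=0$ we have $z_1=0$ and $\varrho=1$. As $y\to\infty$, $1-|z_1|^p\sim\frac p2(1-|z_1|^2)\sim\frac{2p}{y^2}$, so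
$$\varrho(1+iy)\sim(2p)^{1/p}\,y^{-2/p}\,(y/2)^{\alpha}.$$
This stays constant only if $\alpha=2/p$, and then the limit is $(p/2)^{1/p}$, which equals $1$ only for $p=2$. So this family contains a convex mapping only for $p=2$.

The rest of the notes shows that these failures are not accidents.

## 3. The norm of $B$, a Schwarz lemma, and a weighted average

**Notation.** $P=\max_jp_j$; $|\cdot|$ is the Euclidean norm, $|\cdot|_\infty$ the sup norm, and $e_1,\dots,e_n$ the standard basis.

**Definition (the norm $N$).** $N$ is the Minkowski functional of $B$, $N(z)=\inf\{s>0:z/s\in B\}$.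

Since $B$ is open, bounded, convex and balanced ($\lambda B\subset B$ for $|\lambda|\le1$), $N$ is a norm and $B=\{N<1\}$. If all $p_j=p$, then $N=\|\cdot\|_p$. For $n=2$ and exponents $(2,4)$, the equation $N^{-2}|z_1|^2+N^{-4}|z_2|^4=1$ gives $N^2=\frac12\big(|z_1|^2+\sqrt{|z_1|^4+4|z_2|^4}\big)$. In general, for $z\ne0$,
$$\sum_jN(z)^{-p_j}|z_j|^{p_j}=1. \tag{1}$$
Clearly $N(\zeta e_j)=|\zeta|$, and $N$ is unchanged by $z_j\mapsto e^{i\theta_j}z_j$. Also $N(z)\ge |z_j|$, since (1) forces $|z_j|/N(z)\le 1$. The left side of (1) is $C^1$ in $(N,z)$, and its $N$-derivative is nonzero, so by the implicit function theorem $N$ is $C^1$ off $0$ with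
$$dN_z(X)=\frac{W(z;X)}{\sum_jp_jN^{-p_j-1}|z_j|^{p_j}},\qquad W(z;X):=\sum_jp_jN(z)^{-p_j}|z_j|^{p_j-2}\,\mathrm{Re}(\bar z_jX_j). \tag{2}$$
By (1) the denominator is positive and at most $P/N(z)$.

**Schwarz lemma.** If $\varphi:B\to B$ is holomorphic and $z\in B$, then
$$N(\varphi(z))\le\frac{N(\varphi(0))+N(z)}{1+N(\varphi(0))N(z)}. \tag{3}$$
In particular $N(\varphi(z))\le N(z)$ if $\varphi(0)=0$.

*Proof.* Let $z\ne0$. By Hahn–Banach choose a complex linear $\ell$ of dual norm $1$ with $\ell(\varphi(z))=N(\varphi(z))$. Then $h(\zeta)=\ell(\varphi(\zeta z/N(z)))$ maps $\mathbb D$ into $\mathbb D$. The one-variable Schwarz–Pick lemma gives $|h(\zeta)|\le\frac{|h(0)|+|\zeta|}{1+|h(0)||\zeta|}$. The right side increases with $|h(0)|$, and $|h(0)|\le N(\varphi(0))$. Put $\zeta=N(z)$. $\square$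

**A weighted average.** Let $h(\eta)=\sum_mh_m\eta^m$ be holomorphic near $|\eta|\le\rho$. Writing $\langle\cdot\rangle$ for the mean over $\varphi\in[0,2\pi]$ and $\cos(\varphi-\beta)=\frac12(e^{i(\varphi-\beta)}+e^{-i(\varphi-\beta)})$, we read off
$$\big\langle h(\rho e^{i\varphi})(1+\cos(\varphi-\beta))\big\rangle=h_0+\tfrac\rho2h_1e^{i\beta}, \tag{4}$$
$$\big\langle e^{-i\varphi}h(\rho e^{i\varphi})(1+\cos(\varphi-\beta))\big\rangle=\rho h_1+\tfrac12h_0e^{-i\beta}+\tfrac{\rho^2}2h_2e^{i\beta}. \tag{5}$$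
The weight $1+\cos(\varphi-\beta)$ is nonnegative with mean $1$, so it preserves inequalities, and unlike the plain mean it sees one more Taylor coefficient.

**Standing assumptions for Sections 4–9.** $n\ge2$, all $p_j>2$, $F$ is a convex mapping on $B$ and $\Omega=F(B)$. Replacing $F$ by $DF(0)^{-1}(F-F(0))$ changes neither convexity nor boundedness of the image, so we assume $F(0)=0$ and $DF(0)=I$. Put
$$\gamma_i(\zeta)=F(\zeta e_i),\qquad f_i(\zeta)=F_i(\zeta e_i)\qquad(\zeta\in\mathbb D).$$
Statements proved for index $1$ hold for every index, by permuting coordinates simultaneously in source and target (this keeps $DF(0)=I$).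

## 4. An infinitesimal inequality from convexity

The purpose of the first lemma is to turn convexity of $\Omega$ into a pointwise inequality.

**Lemma 1.** Let $\Psi:B\to B$ be holomorphic with $\Psi(0)=0$, and let $X(z)=DF(z)^{-1}\big(F(\Psi(z))-F(z)\big)$. Then $W(z;X(z))\le0$ for $0\ne z\in B$.

*Proof.* For $t\in[0,1]$ the point $(1-t)F(z)+tF(\Psi(z))$ lies in $\Omega$, so $\varphi_t=F^{-1}\big((1-t)F+tF\circ\Psi\big)$ is a holomorphic self-map of $B$ fixing $0$. By (3), $N(\varphi_t(z))\le N(z)=N(\varphi_0(z))$. Since $\frac d{dt}\big|_{t=0}\varphi_t(z)=X(z)$, we get $dN_z(X(z))\le0$, and (2) gives the claim. $\square$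

## 5. Decoupling along the axes, and where $p_j>2$ enters

We want to know how $F$ looks along the disc $\zeta\mapsto\zeta e_1$. At $z=\zeta e_1$ the form $W$ sees only the first component $X_1$ of $X=DF^{-1}(\cdots)$, and this component mixes all coordinates of the right side unless the first row of $DF(\zeta e_1)$ is special. The next lemma says that it is.

**Lemma 2.** $\partial_jF_1(\zeta e_1)=0$ for all $\zeta\in\mathbb D$ and $j\ge2$. Hence $f_1'\ne0$ on $\mathbb D$, and the first component of $DF(\zeta e_1)^{-1}w$ is $w_1/f_1'(\zeta)$. Analogously, $\partial_lF_i(\zeta e_i)=0$ for $l\ne i$.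

This fails if an exponent is $2$. On the Euclidean ball in $\mathbb C^2$ the normalized map $F=\big(\frac{z_1}{1-z_1},\frac{z_2}{1-z_1}\big)$ is convex (it is the map of Proposition 1, with $w_1$ replaced by $\frac12(w_1-1)$), and $\partial_1F_2(\zeta e_2)=\zeta$. So the proof must use $p_j>2$.

*Proof.* Let $\nu_\zeta(w)$ be the first component of $DF(\zeta e_1)^{-1}w$. Thus $\nu_\zeta(\partial_jF(\zeta e_1))$ is the first component of $e_j$, which is $0$ for $j\ge2$. Put $k_j(\zeta)=\nu_\zeta(\partial_1\partial_jF(\zeta e_1))$.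

**Step 1: set up a test near the axis.** The aim is to show $k_j\equiv0$ for $j\ge2$. Fix $\zeta$ with $0<|\zeta|<1$. For $\tau\in[0,1]$ apply Lemma 1 to $\Psi(z)=e^{i\tau}z_1e_1$; then
$$DF(z)X(z)=\gamma_1(e^{i\tau}z_1)-F(z). \tag{6}$$
Write $g(\eta)=X_1(\zeta e_1+\eta e_j)=\sum g_m\eta^m$ and $G(\eta)=X_j(\zeta e_1+\eta e_j)=\sum G_m\eta^m$. The coefficients are smooth functions of $\tau\in[0,1]$, and the $O$-terms below have constants independent of $\tau$ (and, later, of $\rho$).

**Step 2: compute the first coefficients.** Since $\gamma_1'(\zeta)=DF(\zeta e_1)e_1$,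
$$X(\zeta e_1)=DF(\zeta e_1)^{-1}\big(\gamma_1(e^{i\tau}\zeta)-\gamma_1(\zeta)\big)=i\tau\zeta e_1+O(\tau^2),$$
so $g_0=i\tau\zeta+O(\tau^2)$ and $G_0=O(\tau^2)$, while $G_1,G_2=O(1)$. Differentiate (6) in $z_j$ at $\zeta e_1$. The term $\gamma_1(e^{i\tau}z_1)$ does not depend on $z_j$, so
$$D^2F(e_j,X)+DF\,\partial_jX=-\partial_jF .$$
Apply $\nu_\zeta$, which kills the right side:
$$g_1=\partial_jX_1(\zeta e_1)=-\nu_\zeta\big(D^2F(e_j,X(\zeta e_1))\big)=-i\tau\zeta k_j+O(\tau^2).$$

**Step 3: extract $g_1$ by a weighted average.** Take $z=\zeta e_1+\rho e^{i\varphi}e_j$ with $\rho>0$ small. Then $N=N(z)\in[|\zeta|,1)$ does not depend on $\varphi$. Lemma 1 reads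
$$p_1N^{-p_1}|\zeta|^{p_1-2}\,\mathrm{Re}\big(\bar\zeta g(\rho e^{i\varphi})\big)+p_jN^{-p_j}\rho^{p_j-1}\,\mathrm{Re}\big(e^{-i\varphi}G(\rho e^{i\varphi})\big)\le0 .$$
On the axis ($\rho=0$) this contains only $g_0$, and a plain average over $\varphi$ also leaves only $g_0$ in the first term. Multiply instead by $1+\cos(\varphi-\beta)$ and average, using (4) and (5):
$$p_1N^{-p_1}|\zeta|^{p_1-2}\Big[\mathrm{Re}(\bar\zeta g_0)+\tfrac\rho2\mathrm{Re}(\bar\zeta g_1e^{i\beta})\Big]+p_jN^{-p_j}\rho^{p_j-1}\Big[\rho\,\mathrm{Re}\,G_1+\tfrac12\mathrm{Re}(G_0e^{-i\beta})+\tfrac{\rho^2}2\mathrm{Re}(G_2e^{i\beta})\Big]\le0 .$$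
Here $\mathrm{Re}(\bar\zeta g_0)=\mathrm{Re}(i\tau|\zeta|^2)+O(\tau^2)=O(\tau^2)$. Also $\bar\zeta g_1e^{i\beta}=-i\tau|\zeta|^2k_je^{i\beta}+O(\tau^2)$; choose $\beta$ so that the real part of the main term is $\tau|\zeta|^2|k_j|$. Since $|\zeta|\le N<1$, the powers $N^{-p_1},N^{-p_j}$ lie between $1$ and $|\zeta|^{-P}$, so with $C$ independent of $\rho,\tau$,
$$|k_j|\,\rho\tau\le C\big(\tau^2+\rho\tau^2+\rho^{p_j}+\rho^{p_j-1}\tau^2+\rho^{p_j+1}\big). \tag{7}$$

**Step 4: choose the scale.** The left side of (7) beats the errors $\tau^2$ and $\rho^{p_j}$ if $\tau\ll\rho\ll\tau^{1/(p_j-1)}$. Such $\rho$ exist exactly when $p_j>2$. Take $\rho=\tau^{2/p_j}$: every term on the right is $O(\tau^2)$, and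
$$|k_j|\le C'\tau^{1-2/p_j}\longrightarrow0\qquad(\tau\to0).$$
So $k_j(\zeta)=0$ for $\zeta\ne0$, and by continuity also at $\zeta=0$.

**Step 5: pass from $k_j=0$ to the lemma by a linear differential equation.** Let $V_j(\zeta)=\partial_jF(\zeta e_1)$ for $j\ge2$. Then $V_j'=\partial_1\partial_jF(\zeta e_1)$ and $\nu_\zeta(V_j')=k_j=0$, so $DF(\zeta e_1)^{-1}V_j'$ has first component $0$. Calling its other components $L_{ij}$ (holomorphic in $\zeta$), we have $V_j'=\sum_{i\ge2}L_{ij}V_i$. The first coordinates $n_j=\partial_jF_1(\zeta e_1)$ of $V_j$ therefore satisfy the linear system $n_j'=\sum_{i\ge2}L_{ij}n_i$, with $n_j(0)=0$ because $DF(0)=I$. Hence $n_j\equiv0$ for $j\ge 2$. So the first row of the invertible matrix $DF(\zeta e_1)$ is $(f_1'(\zeta),0,\dots,0)$. It follows that $f_1'\neq0$, and solving $DF(\zeta e_1)x=w$ gives $x_1=w_1/f_1'(\zeta)$. $\square$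

Differentiating $\partial_lF_i(\zeta e_i)=0$ in $\zeta$ at $\zeta=0$ gives
$$\partial_i\partial_lF_i(0)=0\qquad(l\ne i). \tag{8}$$

In the example after the statement, with $i=2$ and $j=1$, the analogue of $k_j$ is the second component of $DF(\zeta e_2)^{-1}\partial_1\partial_2F(\zeta e_2)$. Here $\partial_1\partial_2F(\zeta e_2)=e_2$ and $DF(\zeta e_2)e_2=e_2$, so it equals $1$. This is consistent with $C'\tau^{1-2/p_j}$ not tending to $0$ when $p_j=2$.

## 6. The coordinate projections of $\Omega$ are planar convex domains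

We use one classical theorem of one variable.

**Study's theorem.** If $f$ is holomorphic on $\mathbb D$ with $f'\ne0$ and $\mathrm{Re}(1+\zeta f''/f')>0$, then $f$ is univalent and $f(\mathbb D)$ is convex. If $f$ is univalent with convex image, then for each $r<1$ the set $f(r\overline{\mathbb D})$ is compact and convex with regular boundary curve, and its outward normal at $f(\zeta)$, $|\zeta|=r$, is $\zeta f'(\zeta)$.

The purpose of the next lemma is to control $F_1$ on all of $B$ by the one-variable function $f_1$.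

**Lemma 3.** $f_1$ is univalent on $\mathbb D$, $f_1(\mathbb D)$ is convex, and $F_1(z)\in f_1(\{|\zeta|\le N(z)\})$ for $z\in B$. Hence $\psi_1:=f_1^{-1}\circ F_1:B\to\mathbb D$ is holomorphic, $|\psi_1(z)|\le N(z)$, and $\psi_1(\zeta e_1)=\zeta$.

*Proof.* At $z=\zeta e_1$, $\zeta\ne0$, all terms of $W$ with $j\ge2$ vanish, so Lemma 1 says $\mathrm{Re}(\bar\zeta X_1)\le0$. By Lemma 2, $X_1=(F_1(\Psi(\zeta e_1))-f_1(\zeta))/f_1'(\zeta)$.

**Step 1: $f_1$ is a convex function.** Take $\Psi(z)=e^{\pm i\tau}z_1e_1$: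
$$\mathrm{Re}\Big[\bar\zeta\,\frac{f_1(e^{\pm i\tau}\zeta)-f_1(\zeta)}{f_1'(\zeta)}\Big]\le0 .$$
Add the two inequalities, divide by $\tau^2$, and let $\tau\to0$. Since $\frac{d^2}{d\tau^2}\big|_0f_1(e^{i\tau}\zeta)=-(\zeta f_1'+\zeta^2f_1'')$, we obtain $-|\zeta|^2\,\mathrm{Re}(1+\zeta f_1''/f_1')\le0$. So $\mathrm{Re}(1+\zeta f_1''/f_1')\ge0$ on $\mathbb D$. Its value at $0$ is $1$, so it is $>0$ everywhere by the minimum principle. Study's theorem applies.

**Step 2: locate $F_1(z)$.** Let $b\in B$, $\tau\in\mathbb R$, and $\Psi(z)=e^{i\tau}z_1b$, which maps $B$ to $B$ and fixes $0$. Now the inequality is $\mathrm{Re}[\bar\zeta(F_1(e^{i\tau}\zeta b)-f_1(\zeta))/f_1'(\zeta)]\le0$. Multiplying by $|f_1'(\zeta)|^2$,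
$$\mathrm{Re}\big[(F_1(e^{i\tau}\zeta b)-f_1(\zeta))\,\overline{\zeta f_1'(\zeta)}\big]\le0 . \tag{9}$$
Fix $0<r<1$ and $\sigma$. For each $\zeta$ with $|\zeta|=r$ choose $\tau$ with $e^{i\tau}\zeta=re^{i\sigma}$. Then (9) says that the one point $F_1(re^{i\sigma}b)$ lies in the supporting half-plane of $f_1(r\overline{\mathbb D})$ at every boundary point $f_1(\zeta)$. A compact convex set with regular boundary is the intersection of these half-planes, so $F_1(re^{i\sigma}b)\in f_1(r\overline{\mathbb D})$. For $0\ne z\in B$ and $r\in(N(z),1)$ apply this with $b=z/r$, $\sigma=0$: $F_1(z)\in f_1(r\overline{\mathbb D})$. Let $r\downarrow N(z)$ and use that $f_1$ is injective. For $z=0$ both sides are $0$. The statements on $\psi_1$ are immediate. $\square$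

We also need to know where $f_1^{-1}$ sends certain segments.

**Lemma 4.** Let $\omega=|\omega|e^{i\theta}\in\mathbb D$, $0\le s\le|\omega|$, $\lambda\in[0,1]$. Then
$$\big|f_1^{-1}\big(\lambda f_1(\omega)+(1-\lambda)f_1(se^{i\theta})\big)\big|\ge s .$$

*Proof.* Choose $s_1$ with $|\omega|<s_1<1$ and let $\Delta$ be the closed disc with diameter $[se^{i\theta},s_1e^{i\theta}]$. A closed disc inside $\mathbb D$ is the image of some $\{|z|\le\rho\}$, $\rho<1$, under an automorphism $T$ of $\mathbb D$. The function $f_1\circ T$ is univalent with convex image, so by Study's theorem $f_1(\Delta)=f_1\circ T(\rho\overline{\mathbb D})$ is convex. Both $\omega$ and $se^{i\theta}$ lie in $\Delta$, so the convex combination lies in $f_1(\Delta)$ and its preimage lies in $\Delta$. Every $z\in\Delta$ has $\mathrm{Re}(e^{-i\theta}z)\ge s$. $\square$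

**Why the projections alone do not finish the proof.** A natural hope is to stop here: $F_i=f_i\circ\psi_i$, so $F$ is bounded if all $f_i$ are. But nothing so far prevents an $f_i$ from being $\zeta/(1-\zeta)$. The polydisc shows the obstacle clearly: for $\big(\frac{z_j}{1-z_j}\big)_j$ on $\mathbb D^n$ the conclusions of Lemmas 2 and 3 hold (with $N=|\cdot|_\infty$ and $\psi_i=z_i$), and the map is unbounded. There, along the ray $S(1,\dots,1)$ in the image, the preimage $\frac S{1+S}(1,\dots,1)$ runs to a corner, where all coordinates have modulus near $1$ at once. In our $B$, two coordinates cannot both be near modulus $1$. If $\psi_i$ were $z_i$, this would end the proof. In general $\psi_i$ is not known to be $z_i$, and we do not know that $|\psi_1(z)|\to1$ forces $z$ towards the circle $\{\zeta e_1:|\zeta|=1\}$.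

The way through is to prove exactly this along one ray. Assuming $\Omega$ unbounded, we find a direction $v$ such that $F^{-1}(Sv)$ tends, as $S\to\infty$, to the circle in the $e_1$-axis and also to the circle in the $e_2$-axis. For that we need $v_1\ne0\ne v_2$, which is the subject of the next section.

## 7. Recession vectors have no zero coordinate

From here to the end of Section 9 assume, for contradiction, that $\Omega$ is unbounded.

**Definition (recession cone).** $\mathcal C=\{v\in\mathbb C^n:\ w+tv\in\Omega\ \text{ for all }w\in\Omega,\ t\ge0\}$.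

For example, for $\{\mathrm{Re}\,w_1>|w_2|^2\}\subset\mathbb C^2$ the condition $\mathrm{Re}(w_1+tv_1)>|w_2+tv_2|^2$ for all $t\ge 0$ forces $v_2=0$ and then $\mathrm{Re}\,v_1\ge0$, and these conditions suffice. So the cone is $\{(v_1,0):\mathrm{Re}\,v_1\ge0\}$.

**Fact.** If $w_k\in\Omega$, $|w_k|\to\infty$ and $w_k/|w_k|\to v$, then $v\in\mathcal C$. In particular $\mathcal C\ne\{0\}$.

*Proof.* Let $w\in\Omega$, $t\ge0$. For large $k$, $(1-\frac t{|w_k|})w+\frac t{|w_k|}w_k\in\Omega$, and this tends to $w+tv$, so $w+tv\in\overline\Omega$. Applying this to all points of a small ball around $w$, we see that a ball around $w+tv$ lies in $\overline\Omega$. An open convex set is the interior of its closure, so $w+tv\in\Omega$. Since $\Omega$ is unbounded, such a sequence exists, and $|v|=1$. $\square$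

**Lemma 5.** If $0\ne v\in\mathcal C$, then all coordinates of $v$ are nonzero.

With an exponent $2$ this is false: in the example above every nonzero recession vector has $v_2=0$.

*Proof.* Suppose not. After a permutation, $v_1\ne0$ and $v_2=0$.

**Step 1: an inequality for the flow in direction $v$.** For $t\ge0$ let $\varphi_t=F^{-1}(F+tv):B\to B$, and $X=DF^{-1}v=\frac d{dt}\big|_0\varphi_t$, so $X(0)=v$. With $a=N(\varphi_t(0))$ and $x=N(z)$, (3) gives
$$N(\varphi_t(z))-N(z)\le\frac{a+x}{1+ax}-x=\frac{a(1-x^2)}{1+ax}\le a(1-x^2).$$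
Divide by $t$ and let $t\downarrow0$; as $\varphi_t(0)=tv+O(t^2)$, $a/t\to N(v)$. So $dN_z(X(z))\le N(v)(1-N(z)^2)$. Multiplying by the denominator in (2), which lies in $(0,P/N(z)]$, and noting that the right side is nonnegative,
$$W(z;X(z))\le\frac P{N(z)}\,N(v)\,(1-N(z)^2)\qquad(0\ne z\in B). \tag{10}$$

**Step 2: restrict to a two-dimensional slice and go to the boundary.** Fix $\zeta=re^{i\theta}$, $0<r<1$. Take $z=\zeta e_1+\rho e^{i\varphi}e_2\in B$ and average (10) over $\varphi$ (plain mean). With $a(\zeta)=X_1(\zeta e_1)$ and $q(\zeta)=\partial_2X_2(\zeta e_1)$,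
$$p_1N^{-p_1}r^{p_1-2}\,\mathrm{Re}(\bar\zeta a(\zeta))+p_2N^{-p_2}\rho^{p_2}\,\mathrm{Re}\,q(\zeta)\le\frac PN\,N(v)(1-N^2).$$
Let $\rho^{p_2}\uparrow1-r^{p_1}$, so $N\to1$ and the right side tends to $0$:
$$p_1r^{p_1-1}\,\mathrm{Re}\big(e^{-i\theta}a(re^{i\theta})\big)+p_2(1-r^{p_1})\,\mathrm{Re}\,q(re^{i\theta})\le0\qquad(0<r<1). \tag{11}$$

**Step 3: $q$ vanishes to second order at $0$.** Differentiating $DF\cdot X=v$ in $z_2$ at $0$ gives $\partial_2X(0)=-D^2F(0)(e_2,v)$. By (8) with $i=2$,
$$q(0)=-\sum_l\partial_2\partial_lF_2(0)\,v_l=-\partial_2^2F_2(0)\,v_2=0 .$$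
Divide (11) by $r$ and let $r\to0$. Since $p_1-1>1$, the first term disappears, and $\mathrm{Re}(q'(0)e^{i\theta})\le0$ for every $\theta$. Hence $q'(0)=0$.

**Step 4: contradiction.** Multiply (11) by $1+\cos(\theta-\theta_0)$ with $\theta_0=\arg v_1$ and average over $\theta$. By (4) the $q$-term contributes $p_2(1-r^{p_1})\,\mathrm{Re}\big[q(0)+\frac r2q'(0)e^{i\theta_0}\big]=0$. By (5), since $a(0)=v_1$, the $a$-term contributes $p_1r^{p_1-1}\big(\tfrac12|v_1|+O(r)\big)$, which is positive for small $r$. But the sum is $\le0$. $\square$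

## 8. A derivative bound that is integrable up to the boundary

We now need to compare $F^{-1}$ at far-away points of $\Omega$. The usual tool is a Schwarz–Pick bound $|g'(u)|\le C/(1-|u|^2)$ for $g:\mathbb D\to B$. Integrated from $0$ to a point $\omega$ with $|\omega|$ close to $1$, it gives only $C\int_0^{|\omega|}\frac{ds}{1-s^2}$, which tends to infinity as $|\omega|\to1$. What helps is that the boundary of $B$ contains no complex disc, quantitatively because the exponents are finite: if $g(u)$ is near the boundary, the bound improves.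

**Lemma 6.** If $g:\mathbb D\to B$ is holomorphic, then
$$|g'(u)|_\infty\le\frac{2\,(1-N(g(u))^P)^{1/P}}{1-|u|^2}. \tag{12}$$

*Proof.* Composing with an automorphism of $\mathbb D$ that takes $0$ to $u$ (its derivative at $0$ has modulus $1-|u|^2$), we may take $u=0$. Let $a=g(0)$, $b=g'(0)$. For $r<1$, (4) applied to each component gives
$$a+\tfrac r2e^{i\alpha}b=\frac1{2\pi}\int_0^{2\pi}g(re^{i\theta})(1+\cos(\theta-\alpha))\,d\theta .$$
The right side is an average, with a probability density, over a compact subset of the convex set $B$, so it lies in $B$. Let $r\to1$: $\sum_j|a_j+\frac12e^{i\alpha}b_j|^{p_j}\le1$ for all $\alpha$. The mean over $\alpha$ of $|a_j+\frac12e^{i\alpha}b_j|^2$ is $|a_j|^2+|b_j/2|^2$. As $p_j/2\ge1$, Jensen's inequality and $(x+y)^q\ge x^q+y^q$ ($q\ge1$, $x,y\ge0$) give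
$$\big\langle|a_j+\tfrac12e^{i\alpha}b_j|^{p_j}\big\rangle\ge\big(|a_j|^2+|b_j/2|^2\big)^{p_j/2}\ge|a_j|^{p_j}+|b_j/2|^{p_j}.$$
Summing, $|b_j/2|^{p_j}\le1-\sum_i|a_i|^{p_i}$ for each $j$. If $a\ne0$, then $N(a)<1$ and (1) give
$$\sum_i|a_i|^{p_i}=\sum_iN(a)^{p_i}\cdot N(a)^{-p_i}|a_i|^{p_i}\ge N(a)^P ,$$
and for $a=0$ this is trivial. So $|b_j/2|^{p_j}\le1-N(a)^P\le1$, and since $\frac1{p_j}\ge\frac1P$, $|b_j|\le2(1-N(a)^P)^{1/P}$. $\square$

One more simple remark: $F$ is bounded on each compact set $\{N\le r\}$, $r<1$, so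
$$1-N(F^{-1}(w))\to0\quad\text{as }|w|\to\infty,\ w\in\Omega. \tag{13}$$

The next lemma is the main comparison. The point $\gamma_1(\omega)$ in it lies on the image of the axis and has the same first coordinate as $w^*$. The lemma says that adding $(1-\lambda)\gamma_1(\omega)$ to $\lambda w^*$ hardly moves the preimage, no matter how close $|\omega|$ is to $1$.

**Lemma 7.** For every $\varepsilon>0$ there is $R$ such that for all $w^*\in\Omega$ and $\lambda\in(0,1]$ with $\lambda|w^*|\ge R$, setting $\omega=\psi_1(F^{-1}(w^*))$ (so $f_1(\omega)=w_1^*$),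
$$\big|F^{-1}(\lambda w^*)-F^{-1}\big(\lambda w^*+(1-\lambda)\gamma_1(\omega)\big)\big|_\infty\le2\varepsilon .$$

*Proof.* By convexity, $g(u)=F^{-1}(\lambda w^*+(1-\lambda)\gamma_1(u))$ is a holomorphic map $\mathbb D\to B$. As $\gamma_1(0)=0$, the two points are $g(0)$ and $g(\omega)$. Write $\omega=|\omega|e^{i\theta}$.

**Step 1: $g$ goes towards the boundary along the radius.** For $0\le s\le|\omega|$,
$$\psi_1(g(se^{i\theta}))=f_1^{-1}\big(\lambda w_1^*+(1-\lambda)f_1(se^{i\theta})\big)=f_1^{-1}\big(\lambda f_1(\omega)+(1-\lambda)f_1(se^{i\theta})\big),$$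
which has modulus at least $s$ by Lemma 4. By Lemma 3, $N(g(se^{i\theta}))\ge|\psi_1(g(se^{i\theta}))|\ge s$.

**Step 2: the part of the radius near the circle.** By (12),
$$|g(0)-g(\omega)|_\infty\le\int_0^{|\omega|}\frac{2\,(1-N(g(se^{i\theta}))^P)^{1/P}}{1-s^2}\,ds .$$
By Step 1 the integrand is at most $\frac{2(1-s^P)^{1/P}}{1-s^2}\le2P^{1/P}(1-s)^{1/P-1}$, because $1-s^P\le P(1-s)$ and $1-s^2\ge1-s$. This is integrable up to $s=1$. Choose $s_0<1$, depending only on $\varepsilon$ and $P$, such that $\int_{s_0}^1\frac{2(1-s^P)^{1/P}}{1-s^2}\,ds<\varepsilon$. The part of the integral over $s\ge s_0$ is $<\varepsilon$.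

**Step 3: the compact part of the radius.** Let $M_0=\max_{|u|\le s_0}|\gamma_1(u)|$. For $s\le\min(s_0,|\omega|)$,
$$|F(g(se^{i\theta}))|\ge\lambda|w^*|-(1-\lambda)|\gamma_1(se^{i\theta})|\ge R-M_0 .$$
By (13), if $R$ is large, depending only on $\varepsilon$ and $F$, then $1-N(g(se^{i\theta}))^P$ is so small that the integral over $[0,\min(s_0,|\omega|)]$, where $1-s^2\ge1-s_0^2$, is $<\varepsilon$. $\square$

## 9. The preimage of a ray ends on two disjoint circles

Fix $0\ne v\in\mathcal C$. By Lemma 5 all $v_j\ne0$. Let $K_i=\{\zeta e_i:|\zeta|=1\}$.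

**Lemma 8.** $\mathrm{dist}_\infty(F^{-1}(Sv),K_1)\to0$ as $S\to\infty$.

*Proof.* Let $\varepsilon>0$, let $R$ be as in Lemma 7, and fix any $S>0$ with $S\ge R/|v|$. We let $t\to\infty$ with $S$ fixed, and join $F^{-1}(Sv)$ to a point of the $e_1$-axis near $K_1$ by four short moves.

**Step 1: a point on the axis with the same first coordinate as $tv$.** For $t>2S$ we have $tv\in\Omega$ (as $0\in\Omega$), hence $tv_1\in f_1(\mathbb D)$ by Lemma 3. Put
$$\omega_t=f_1^{-1}(tv_1)=\psi_1(F^{-1}(tv)),\qquad\Gamma_t=\gamma_1(\omega_t)=F(\omega_te_1)\in\Omega .$$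
The first coordinate of $\Gamma_t$ is $tv_1$, so $|\Gamma_t|\ge t|v_1|\to\infty$, and therefore $|\omega_t|\to1$.

**Step 2: $\Gamma_t$ grows at most linearly.** We claim $|\Gamma_t|\le C_1t$ for all large $t$, with some constant $C_1$. Otherwise there are $t_k\to\infty$ with $|\Gamma_{t_k}|/t_k\to\infty$. By the Fact in Section 7, a limit point of $\Gamma_{t_k}/|\Gamma_{t_k}|$ is a unit vector in $\mathcal C$. Its first coordinate is $\lim t_kv_1/|\Gamma_{t_k}|=0$, contradicting Lemma 5.

**Step 3: the intermediate points.** Put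
$$Q_t=\tfrac St(tv)+\big(1-\tfrac St\big)\Gamma_t,\qquad P_t=\tfrac{2S}t(tv)+\big(1-\tfrac{2S}t\big)\Gamma_t .$$
Both are convex combinations of $tv,\Gamma_t\in\Omega$, both have first coordinate $tv_1$, and $Q_t=\frac12P_t+\frac12\Gamma_t$. Lemma 7 will show that $F^{-1}(Sv)$ is close to $F^{-1}(Q_t)$. The difference $\Gamma_t-Q_t=\frac St\Gamma_t-Sv$ is bounded as $t\to\infty$, but we cannot pass directly from $Q_t$ to $\Gamma_t$: these points may be close to $\partial\Omega$, and Lemma 6 needs discs of a fixed size inside $\Omega$. The remedy is to make the same displacement between $\frac12P_t$ and $\frac12\Gamma_t$, where there is room.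

**Step 4: from $Sv$ to $Q_t$.** Apply Lemma 7 with $w^*=tv$, $\lambda=S/t$. Then $\lambda|w^*|=S|v|\ge R$, $\omega=\omega_t$, and $\lambda w^*+(1-\lambda)\gamma_1(\omega_t)=Q_t$. So $|F^{-1}(Sv)-F^{-1}(Q_t)|_\infty\le2\varepsilon$.

**Step 5: from $Q_t$ to $\frac12P_t$.** Apply Lemma 7 with $w^*=P_t$, $\lambda=\frac12$. The first coordinate of $P_t$ is $tv_1$, so $\omega=\omega_t$, and $\lambda|w^*|\ge\frac12t|v_1|\ge R$ for $t$ large. Also $\frac12P_t+\frac12\gamma_1(\omega_t)=Q_t$. So $|F^{-1}(\frac12P_t)-F^{-1}(Q_t)|_\infty\le2\varepsilon$ for $t$ large.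

**Step 6: from $\frac12P_t$ to $\frac12\Gamma_t$.** Put $E_t=\frac12\Gamma_t-\frac12P_t=\frac St\Gamma_t-Sv$. By Step 2, $|E_t|\le d:=S(C_1+|v|)$ for $t$ large. Let $B(0,r_0)\subset\Omega$ be a Euclidean ball. Each point of the segment $[\frac12P_t,\frac12\Gamma_t]$ is $\frac12w$ with $w\in\Omega$, so by convexity $\frac12w+B(0,\frac{r_0}2)\subset\Omega$. Hence $h(y)=F^{-1}(\frac12P_t+yE_t)$ is holomorphic with values in $B$ for complex $y$ in the disc of radius $\frac{r_0}{2d}$ about any $y_0\in[0,1]$. Apply (12) at $u=0$ to $g(u)=h(y_0+\frac{r_0}{2d}u)$: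
$$|h'(y_0)|_\infty\le\frac{2d}{r_0}\cdot2\,\big(1-N(h(y_0))^P\big)^{1/P}.$$
All points of the segment have first coordinate $\frac12tv_1$, so by (13) $N(h(y_0))\to1$ uniformly in $y_0\in[0,1]$ as $t\to\infty$. Integrating over $[0,1]$, $|F^{-1}(\frac12P_t)-F^{-1}(\frac12\Gamma_t)|_\infty\to0$ as $t\to\infty$.

**Step 7: from $\frac12\Gamma_t$ to the axis.** Apply Lemma 7 with $w^*=\Gamma_t$, $\lambda=\frac12$. Here $\omega=\psi_1(\omega_te_1)=\omega_t$, $\frac12\Gamma_t+\frac12\gamma_1(\omega_t)=\Gamma_t$, and $F^{-1}(\Gamma_t)=\omega_te_1$. So $|F^{-1}(\frac12\Gamma_t)-\omega_te_1|_\infty\le2\varepsilon$ for $t$ large.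

**Step 8: add up.** The distance of $\omega_te_1$ to $K_1$ is $1-|\omega_t|\to0$. Letting $t\to\infty$ in the sum of Steps 4–7, $\mathrm{dist}_\infty(F^{-1}(Sv),K_1)\le6\varepsilon$ for every $S>0$ with $S\ge R/|v|$. $\square$

**Proof of Theorem 1 and of the "if" part of Theorem 2.** Since $n\ge2$ and $v_2\ne0$, Lemma 8 holds with index $2$ in place of $1$: also $\mathrm{dist}_\infty(F^{-1}(Sv),K_2)\to0$. But $|\zeta e_1-\zeta'e_2|_\infty=1$ when $|\zeta|=|\zeta'|=1$, so $\mathrm{dist}_\infty(K_1,K_2)=1$, and one point cannot be within $\frac14$ of both circles. This contradiction shows that $\Omega$ is bounded. Together with Proposition 1, Theorem 2 is proved. $\square$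

## 10. Compactness of normalized convex mappings and the uniform bound

Theorem 3 follows from Theorem 2 by a normal families argument: a sequence of normalized convex mappings with larger and larger images would have an unbounded convex mapping as a limit. Here $n\ge2$ and all $p_j>2$; $F$ and $F_k$ denote convex mappings or their limits, as stated.

*Proof of Theorem 3.*

**Step 1: a locally uniform bound.** Let $F$ be a normalized convex mapping. Lemma 3 (which did not assume $\Omega$ unbounded) gives $F_j=f_j\circ\psi_j$ with $|\psi_j|\le N$ and $f_j$ convex univalent, $f_j(0)=0$, $f_j'(0)=1$. By the classical growth theorem $|f_j(\zeta)|\le\frac{|\zeta|}{1-|\zeta|}$, so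
$$|F_j(z)|\le\frac{N(z)}{1-N(z)}\qquad(z\in B,\ 1\le j\le n). \tag{14}$$

Suppose that Theorem 3 fails. Then there are normalized convex mappings $F_k$ and points $w_k\in\Omega_k=F_k(B)$ with $|w_k|\to\infty$. By (14), Montel's theorem and compactness of the sphere we may assume $F_k\to F$ locally uniformly on $B$ and $w_k/|w_k|\to v$, $|v|=1$. Derivatives converge locally uniformly too, so $F(0)=0$ and $DF(0)=I$.

**Step 2: $F$ is injective.** First, $\det DF$ has no zeros: for $0\ne z\in B$ the functions $u\mapsto\det DF_k(uz)$ on $\{|u|<1/N(z)\}$ have no zeros, and their limit equals $1$ at $u=0$, so by Hurwitz's theorem the limit has no zeros; take $u=1$. Suppose now that $F(a)=F(b)=c$ with $a\ne b$. We show that for large $k$, $F_k$ takes the value $c$ near $a$ and near $b$, which contradicts injectivity of $F_k$. Let $A=DF(a)^{-1}$ and $T_k(z)=z-A(F_k(z)-c)$. For $\delta$ small and $k$ large, $\|I-A\,DF_k(z)\|\le\frac12$ on $|z-a|\le\delta$, because $DF$ is continuous and $DF_k\to DF$ uniformly there;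 and $|T_k(a)-a|=|A(F_k(a)-c)|\le\frac\delta2$. So $T_k$ is a contraction of the closed ball $|z-a|\le\delta$ into itself. Its fixed point satisfies $F_k(z)=c$. The same works at $b$, and for $\delta<\frac12|a-b|$ the two balls are disjoint. Hence $F$ is injective, and so biholomorphic onto its image.

**Step 3: $F(B)$ is convex.** Let $z,z'\in B$, $t\in[0,1]$, and $\Phi_k(z,z')=F_k^{-1}\big((1-t)F_k(z)+tF_k(z')\big)$, which is holomorphic $B\times B\to B$ with $\Phi_k(0,0)=0$. Let $m=\max(N(z),N(z'))>0$. For a linear functional $\ell$ of dual norm $1$, $\zeta\mapsto\ell(\Phi_k(\zeta z/m,\zeta z'/m))$ maps $\mathbb D$ into $\mathbb D$ and vanishes at $0$; at $\zeta=m$ Schwarz's lemma gives $|\ell(\Phi_k(z,z'))|\le m$, so $N(\Phi_k(z,z'))\le m<1$. (If $m=0$ both points are $0$ and there is nothing to show.) A subsequence of the points $\Phi_k(z,z')$ converges to some $y$ with $N(y)\le m$, so $y\in B$. By locally uniform convergence, $F(y)=\lim F_k(\Phi_k(z,z'))=(1-t)F(z)+tF(z')$.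

**Step 4: a common ball in all $\Omega_k$.** By (14) and Cauchy's estimates the second derivatives of all $F_k$ are uniformly bounded near $0$. So there is $\delta>0$ with $\{|z|\le\delta\}\subset B$ and $\|DF_k(z)-I\|\le\frac12$ for $|z|\le\delta$ and all $k$. For $|w|\le\frac\delta2$ the map $z\mapsto z-F_k(z)+w$ is a contraction with constant $\frac12$ and satisfies $|z-F_k(z)+w|\le\frac12|z|+|w|\le\delta$ on $|z|\le\delta$. Its fixed point gives $F_k(z)=w$. With $r_0=\frac\delta2$ we have $B(0,r_0)\subset\Omega_k$ for all $k$.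

**Step 5: $F(B)$ is unbounded.** Let $T>0$. If $|w_k|\ge2T$ and $0\le t\le T$, put $\mu=t/|w_k|\le\frac12$. By convexity $\mu w_k+(1-\mu)B(0,r_0)\subset\Omega_k$, so the ball of radius $\frac{r_0}2$ about $tw_k/|w_k|$ lies in $\Omega_k$. Since $w_k/|w_k|\to v$, for $k$ large
$$U=\{w:\mathrm{dist}(w,[0,Tv])<r_0/4\}\subset\Omega_k .$$
The maps $G_k=F_k^{-1}|_U$ take values in $B$ and satisfy $G_k(0)=0$. By Montel, a subsequence converges locally uniformly to some $G:U\to\overline B$ with $G(0)=0$. In fact $G(U)\subset B$. Indeed, if $N(G(w_0))=1$, choose $\ell$ of dual norm $1$ with $\ell(G(w_0))=1$. Then $|\ell\circ G|\le1$ on the connected set $U$, with equality at $w_0$, so $\ell\circ G\equiv1$ by the maximum principle, contradicting $G(0)=0$. Hence for $w\in U$ we have $G_k(w)\to G(w)\in B$ along the subsequence and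
$$F(G(w))=\lim F_k(G_k(w))=w .$$
In particular $Tv\in F(B)$. As $T>0$ was arbitrary and $|v|=1$, $F(B)$ is unbounded.

**Step 6: contradiction.** By Steps 2, 3 and 5, $F$ is an unbounded convex mapping on $B$ with all $p_j>2$, which the "if" part of Theorem 2 excludes. Hence $|F(z)|$ is bounded on $B$ by one constant for all normalized convex mappings $F$ on $B$, and this constant depends only on $n,p_1,\dots,p_n$. $\square$
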